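\title{Cyclic proofs are stronger than explicit induction in transitive closure logic}

\begin{abstract}
Transitive closure logic has two natural finitary sequent calculi: $\mathrm{RTC}_G$, with an explicit induction rule, and $\mathrm{CRTC}^\omega_G$, with cyclic proofs governed by a global trace condition. We show that they are not equivalent. We give a sequent over a finite signature that has a short cyclic proof, a descent on the larger of two path lengths, and we construct a Henkin-type model in which all rules of $\mathrm{RTC}_G$ are sound and the sequent fails. The model is a generic structure on countably many copies of the $3$-regular tree in which every definable relation, including those defined by nested transitive closure, depends only on neighborhoods of bounded radius. The separation extends to every signature with a predicate or function symbol of arity at least $3$.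
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\Sigma$ be a first-order signature, with equality. \emph{Transitive closure logic} over $\Sigma$ adds one clause to the formation rules of first-order logic: if $\varphi$ is a formula, $x,y$ are distinct variables and $t_0,t_1$ are terms, then $(\mathrm{RTC}_{x,y}\varphi)(t_0,t_1)$ is a formula, in which $x$ and $y$ are bound. The operator may be nested. In the \emph{standard semantics} this formula holds if $t_0=t_1$, or if there are elements $a_0=t_0,a_1,\dots,a_n=t_1$ with $n\ge 1$ and $\varphi(a_i,a_{i+1})$ for all $i<n$. It thus expresses the reflexive transitive closure of the relation defined by $\varphi$. For instance, with a constant $0$ and a unary function symbol $f$, the formula $(\mathrm{RTC}_{x,y}\,y=f(x))(0,t)$ says that $t$ is one of $0,f(0),f(f(0)),\dots$.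

There are two ways to use a hypothesis $(\mathrm{RTC}_{x,y}\varphi)(t_0,t_1)$ in a proof. One can argue by \emph{induction}: a property $\psi$ that holds at $t_0$ and is preserved by $\varphi$-steps holds at $t_1$. Or one can argue by \emph{descent}: either $t_0=t_1$, or $t_1$ has a $\varphi$-predecessor $z$ that is reached from $t_0$; this case split may be repeated without end, provided that every infinite branch of the argument shortens some path infinitely often. The first method gives the calculus $\mathrm{RTC}_G$. The second gives an infinitary calculus $\mathrm{RTC}^\omega_G$, whose proofs with a finite graph representation form the cyclic calculus $\mathrm{CRTC}^\omega_G$. Section~\ref{sec:systems} has the definitions. It is known that every sequent provable in $\mathrm{RTC}_G$ is provable in $\mathrm{CRTC}^\omega_G$. The converse is stated as an open problem in \cite{slides}.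

\medskip
\noindent\textbf{Problem.} \emph{Is it true, for every signature $\Sigma$, that every sequent provable in $\mathrm{CRTC}^\omega_G$ over $\Sigma$ is provable in $\mathrm{RTC}_G$ over $\Sigma$?}
\medskip

For first-order logic with Martin-L\"of style inductive definitions, Berardi and Tatsuta \cite{BT} showed that the explicit-induction system and the cyclic system are not equivalent when both have the same set of inductive definitions. In transitive closure logic one is not tied to a fixed set: all inductive definitions are available at once. One might therefore guess that whatever auxiliary notion is needed to turn a cyclic argument into an induction invariant can be written with a further $\mathrm{RTC}$, and that the two systems agree. They do not.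

Let $\Sigma_0$ consist of a constant $s$, binary predicates $E,P,Q$ and a ternary predicate $C$. Let $\Gamma=\{\gamma_1,\gamma_2,\gamma_3\}$, where
\begin{align*}
\gamma_1:\quad &\forall x,y,x',y'\,\bigl[\,Q(x,y)\wedge(x'=x\vee E(x',x))\wedge(y'=y\vee E(y',y))\to P(x',y')\,\bigr],\\
\gamma_2:\quad &\forall x,y\,\bigl[\,P(x,y)\to\neg C(x,y,x)\wedge C(x,y,y)\,\bigr],\\
\gamma_3:\quad &\forall x,y,z,z'\,\bigl[\,P(x,y)\wedge(E(z,z')\vee E(z',z))\wedge\neg C(x,y,z)\wedge C(x,y,z')\\
&\qquad\qquad\to Q(x,z)\vee Q(x,z')\vee Q(y,z)\vee Q(y,z')\,\bigr].
\end{align*}
Write $R(t)$ for $(\mathrm{RTC}_{x,y}E(x,y))(s,t)$, and consider the sequent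
\[
(S)\qquad\qquad \Gamma,\ R(p),\ R(q),\ Q(p,q)\ \vdash\ ,
\]
with empty succedent: under $\Gamma$, no two elements reachable from $s$ are related by $Q$.

\begin{theorem}\label{thm:main}
The sequent $(S)$ is provable in $\mathrm{CRTC}^\omega_G$ but not in $\mathrm{RTC}_G$.
\end{theorem}

\begin{theorem}\label{thm:arity}
Let $\Sigma$ be a signature containing a predicate symbol or a function symbol of arity at least $3$. Then over $\Sigma$ the system $\mathrm{RTC}_G$ is strictly weaker than $\mathrm{CRTC}^\omega_G$. A separating sequent can be chosen of the form $\Gamma',R'(p),R'(q),\psi\vdash$, where $\Gamma'$ is a set of closed first-order formulas, $\psi$ is first-order, and $R'(t)=(\mathrm{RTC}_{x,y}\varepsilon)(w,t)$ for a variable $w$ and a literal $\varepsilon$ with free variables $x,y$ only. In particular the two systems differ over every signature extending $\Sigma_0$.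
\end{theorem}

The case of signatures all of whose symbols have arity at most $2$ is not settled here.

The sequent $(S)$ is true because a $Q$-pair of reachable elements yields another one in which the \emph{larger} of the two distances from $s$ has dropped. A cyclic proof follows both distances at once, as two traces (Section~\ref{sec:cyclic}). For the negative part we reinterpret $\mathrm{RTC}$ as closure with respect to a restricted family of admissible sets; $\mathrm{RTC}_G$ is sound for this reading as soon as all definable sets are admissible (Section~\ref{sec:henkin}). The model is a generic union of $3$-regular trees (Sections~\ref{sec:frames} and~\ref{sec:transfer}), and its admissible sets are those determined by neighborhoods of bounded radius (Section~\ref{sec:tame}). No proper nonempty admissible set is closed under $E$ (Section~\ref{sec:marks}), so $R(p)$ holds for all $p$ and $(S)$ fails. The heart of the proof is that the closure of a relation determined by bounded neighborhoods is again such a relation (Section~\ref{sec:closure}); this is what handles all formulas, with arbitrary nesting, at once. Section~\ref{sec:proofs}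 assembles the two theorems.

\section{The two proof systems}\label{sec:systems}

A \emph{sequent} $\Gamma\vdash\Delta$ consists of two finite sets of formulas and is read as ``if all formulas of $\Gamma$ hold, then some formula of $\Delta$ holds''. Substitutions $\theta=\{x_1:=t_1,\dots\}$ of terms for variables are simultaneous and avoid capture. We write $\varphi(t_0,t_1)$ for $\varphi\{x:=t_0,y:=t_1\}$ and $\psi(t)$ for $\psi\{x:=t\}$.

Both systems extend Gentzen's calculus LK for first-order logic with equality over $\Sigma$: axioms, weakening, contraction, the logical rules, cut, the standard equality rules, and the \emph{substitution rule}, which infers $\Gamma\theta\vdash\Delta\theta$ from $\Gamma\vdash\Delta$. By the completeness theorem, every valid first-order sequent has a finite LK-derivation. Both systems have the right rules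
\[
\frac{}{\Gamma\vdash(\mathrm{RTC}_{x,y}\varphi)(t_0,t_0),\Delta}
\qquad\quad
\frac{\Gamma\vdash(\mathrm{RTC}_{x,y}\varphi)(t_0,t),\Delta\qquad\Gamma\vdash\varphi(t,t_1),\Delta}{\Gamma\vdash(\mathrm{RTC}_{x,y}\varphi)(t_0,t_1),\Delta}.
\]
The system $\mathrm{RTC}_G$ has finite derivations and the \emph{induction rule}
\[
\frac{\Gamma,\psi(x),\varphi(x,y)\vdash\psi(y),\Delta}{\Gamma,\psi(t_0),(\mathrm{RTC}_{x,y}\varphi)(t_0,t_1)\vdash\psi(t_1),\Delta}
\qquad x\notin FV(\Gamma,\Delta),\quad y\notin FV(\Gamma,\Delta,\psi).
\]
The system $\mathrm{RTC}^\omega_G$ has instead the \emph{unfolding rule}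
\[
\frac{\Gamma,t_0=t_1\vdash\Delta\qquad\Gamma,(\mathrm{RTC}_{x,y}\varphi)(t_0,z),\varphi(z,t_1)\vdash\Delta}{\Gamma,(\mathrm{RTC}_{x,y}\varphi)(t_0,t_1)\vdash\Delta}
\qquad z\text{ fresh},
\]
and its \emph{pre-proofs} are possibly infinite derivation trees.

Let $(S_i)_{i\ge k}$ be a path going upward in a pre-proof, so that $S_{i+1}$ is a premise of the rule concluding $S_i$. A \emph{trace} along it is a sequence $(\tau_i)_{i\ge k}$ of $\mathrm{RTC}$-formulas, $\tau_i$ in the antecedent of $S_i$, such that:
\begin{itemize}
\item if $\tau_i$ is not principal in the rule, then $\tau_{i+1}=\tau_i$, except that $\tau_i=\tau_{i+1}\theta$ for the substitution rule, and $\tau_{i+1}$ is the corresponding rewritten formula for an equality rule;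
\item if $\tau_i=(\mathrm{RTC}_{x,y}\varphi)(t_0,t_1)$ is the principal formula of the unfolding rule, then $S_{i+1}$ is the second premise and $\tau_{i+1}=(\mathrm{RTC}_{x,y}\varphi)(t_0,z)$; this step is a \emph{progress point}.
\end{itemize}
A pre-proof is a \emph{proof} if it satisfies the \emph{global trace condition}: every infinite path has a tail that carries a trace with infinitely many progress points. The condition expresses descent: a progress point removes the last step of a $\varphi$-path, which cannot happen infinitely often to a finite path. The proofs of $\mathrm{CRTC}^\omega_G$ are the regular proofs of $\mathrm{RTC}^\omega_G$, that is, those representable as finite, possibly cyclic, graphs.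

\begin{example}[Induction as a single cycle]\label{ex:induction}
Assume the premise of the induction rule, let $w$ be fresh, and let $(\ast)$ be $\Gamma,\psi(t_0),(\mathrm{RTC}_{x,y}\varphi)(t_0,w)\vdash\psi(w),\Delta$. Unfold. The premise with $t_0=w$ closes by equality. In the other premise, which contains $(\mathrm{RTC}_{x,y}\varphi)(t_0,z)$ and $\varphi(z,w)$, cut on $\psi(z)$: one side is a weakening of $(\ast)\{w:=z\}$, the other a weakening of the assumed premise under $\{x:=z,y:=w\}$. Linking the first side back to $(\ast)$ gives a cycle with one progress point, and $(\ast)\{w:=t_1\}$ is the conclusion of the induction rule. Here a single trace progresses in every turn of the cycle. The proof of $(S)$ below is different: which trace progresses depends on the path.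
\end{example}

\section{A cyclic proof of $(S)$}\label{sec:cyclic}

\subsection{The descent behind $(S)$}

Read $\Gamma$ as follows. By $\gamma_1$, a $Q$-pair produces $P$-pairs when either member stays or steps back along $E$. By $\gamma_2$, every $P$-pair $(x,y)$ carries a coloring $z\mapsto C(x,y,z)$ of the whole structure, with $x$ colored $0$ (false) and $y$ colored $1$ (true). By $\gamma_3$, a change of this color along an $E$-edge produces a $Q$-pair joining $x$ or $y$ to an endpoint of the edge.

\begin{proposition}\label{prop:standard}
$(S)$ is valid in the standard semantics.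
\end{proposition}

\begin{proof}
For an element $a$ reachable from $s$ let $\operatorname{rk}(a)$ be the least length of an $E$-path from $s$ to $a$. Suppose that $\Gamma$ holds and take reachable $p,q$ with $Q(p,q)$ and $m=\max(\operatorname{rk}p,\operatorname{rk}q)$ minimal. Let $p'=p$ if $p=s$, and otherwise let $p'$ be the predecessor of $p$ on a shortest path; define $q'$ from $q$ in the same way. Then $P(p',q')$ by $\gamma_1$. If $m=0$ then $p'=q'=s$, contradicting $\gamma_2$. So $m\ge1$ and $p',q'$ have rank at most $m-1$. By $\gamma_2$, one of $p',q'$ has a color different from that of $s$. On a shortest path from $s$ to that element the color changes along an edge $z'\to z$, and $\gamma_3$ gives $Q(a,b)$ with $a\in\{p',q'\}$, $b\in\{z,z'\}$. Both $a$ and $b$ have rank at most $m-1$, against the choice of $m$.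
\end{proof}

Only the maximum is controlled. If $p=s$, the ranks $(0,m)$ may be replaced by $(m-1,m-1)$, so the first rank and the sum can grow; if $q=s$, the ranks $(m,0)$ may be replaced by $(m-1,m-1)$, so the second rank can grow. An induction along $E$ would use an invariant such as ``there is no $Q$-pair of elements of rank at most $\operatorname{rk}(z)$'', which compares the lengths of paths to different elements. To compare them one would walk along two paths in step, whereas $\mathrm{RTC}$ closes relations on single elements. This is a heuristic only; the model of Sections~\ref{sec:frames}--\ref{sec:closure} shows that no invariant works.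

\subsection{The proof graph}

We describe the proof bottom-up and use four elementary moves on a sequent $\Gamma'\vdash$. We may \emph{add} to $\Gamma'$ a first-order consequence $\xi$ of its first-order formulas (a cut on $\xi$, whose other premise has a finite derivation). We may \emph{close} the sequent by a finite derivation if its first-order formulas are contradictory. We may \emph{split} on $\xi$: a cut on $\neg\xi$ has premises $\Gamma',\neg\xi\vdash$ and $\Gamma'\vdash\neg\xi$, and the latter follows from $\Gamma',\xi\vdash$. And we may \emph{weaken}. Infinite paths do not enter the finite side derivations, and $\mathrm{RTC}$-formulas pass unchanged through these moves.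

The descent argument reuses $p$ after learning $p=s$, and reuses $z$ after passing to its predecessor. A trace, however, leaves the principal formula of an unfolding only towards the predecessor. We therefore first duplicate the formula.

\begin{lemma}\label{lem:unf}
Let $t'$ be a fresh variable. There is a finite derivation of $\Gamma',R(t)\vdash$ from
\[
\text{\rm(i)}\ \ \Gamma',R(t),s=t\vdash\qquad\text{and}\qquad\text{\rm(ii)}\ \ \Gamma',R(t),R(t'),E(t',t)\vdash
\]
along which traces lead from $R(t)$ to $R(t)$ in \textup{(i)} and in \textup{(ii)} without progress, from $R(t)$ to $R(t')$ in \textup{(ii)} with one progress point, and from each $\mathrm{RTC}$-formula of $\Gamma'$ to itself.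
\end{lemma}

\begin{proof}
Add $t=t$. With $z_1$ fresh and $\theta=\{z_1:=t\}$, the sequent $\Gamma',R(t),t=t\vdash$ is the conclusion of the substitution rule with premise $\Gamma',R(t),R(z_1),z_1=t\vdash$, because antecedents are sets. As $R(t)=R(t)\theta=R(z_1)\theta$, a trace may continue from $R(t)$ to either formula. Unfold $R(z_1)$. In the premise $\Gamma',R(t),z_1=t,s=z_1\vdash$ add $s=t$ and weaken to (i). In the premise $\Gamma',R(t),z_1=t,R(t'),E(t',z_1)\vdash$ add $E(t',t)$ and weaken to (ii).
\end{proof}

We call this derived rule (Unf). The walk along a path in search of a color change becomes a loop on one of two auxiliary sequents, in which $z$ has a color different from that of $s$: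
\begin{align*}
(U)\qquad&\Gamma,R(p),R(q),P(p,q),\neg C(p,q,s),R(z),C(p,q,z)\vdash\\
(D)\qquad&\Gamma,R(p),R(q),P(p,q),C(p,q,s),R(z),\neg C(p,q,z)\vdash
\end{align*}

\emph{Above $(S)$.} Apply (Unf) to $R(p)$ and then to $R(q)$. There are four cases.
\begin{itemize}
\item[(00)] $s=p$, $s=q$. Then $\gamma_1$ gives $P(p,q)$ and $\gamma_2$ gives $\neg C(p,q,p)$ and $C(p,q,q)$; as $p=q$, the sequent closes.
\item[(01)] $s=p$, $R(q')$, $E(q',q)$. Add $P(p,q')$, then $\neg C(p,q',p)$, hence $\neg C(p,q',s)$, and $C(p,q',q')$. Weaken to $(U)\{q:=q',z:=q'\}$.
\item[(10)] $R(p')$, $E(p',p)$, $s=q$. Add $P(p',q)$, then $C(p',q,q)$, hence $C(p',q,s)$, and $\neg C(p',q,p')$. Weaken to $(D)\{p:=p',z:=p'\}$.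
\item[(11)] $R(p')$, $E(p',p)$, $R(q')$, $E(q',q)$. Add $P(p',q')$, $\neg C(p',q',p')$, $C(p',q',q')$ and split on $C(p',q',s)$. If it is false, weaken to $(U)\{p:=p',q:=q',z:=q'\}$; if it is true, to $(D)\{p:=p',q:=q',z:=p'\}$.
\end{itemize}

\emph{Above $(U)$.} Apply (Unf) to $R(z)$. If $s=z$, then $C(p,q,z)$ contradicts $\neg C(p,q,s)$. Otherwise we have $R(z),R(z'),E(z',z)$; split on $C(p,q,z')$. If it is true, weaken to $(U)\{z:=z'\}$. If it is false, $\gamma_3$ with the roles of $z$ and $z'$ exchanged gives the disjunction of the four formulas $Q(a,b)$, $a\in\{p,q\}$, $b\in\{z,z'\}$. Add it, apply the left disjunction rule, and weaken each case to $(S)\{p:=a,q:=b\}$.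

\emph{Above $(D)$.} Apply (Unf) to $R(z)$. If $s=z$, then $\neg C(p,q,z)$ contradicts $C(p,q,s)$. Otherwise split on $C(p,q,z')$. If it is false, weaken to $(D)\{z:=z'\}$. If it is true, then $\neg C(p,q,z)$, $C(p,q,z')$ and $E(z',z)$ give the same disjunction by $\gamma_3$, and we reach the instances $(S)\{p:=a,q:=b\}$ as before.

Every open leaf is a substitution instance of $(S)$, $(U)$ or $(D)$; apply the substitution rule and link its premise to the node carrying that sequent. The result is a finite graph.

\begin{proposition}\label{prop:cyclic}
This graph satisfies the global trace condition. Hence $(S)$ is provable in $\mathrm{CRTC}^\omega_G$.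
\end{proposition}

\begin{proof}
From $(U)$ a path returns to $(U)$ or goes to $(S)$, and from $(D)$ it returns to $(D)$ or goes to $(S)$. An infinite path that visits $(S)$ finitely often therefore ends in the $(U)$-loop or the $(D)$-loop, and it carries the trace $R(z)\to R(z')\to R(z)\to\cdots$, which progresses in every turn.

Now let the path visit $(S)$ infinitely often. At each visit call $R(p)$ the first and $R(q)$ the second \emph{token}. The table shows, for each way of leaving $(S)$, from which token a trace leads to the formulas $R(p),R(q),R(z)$ of the sequent entered; a plus sign marks progress.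
\begin{center}
\begin{tabular}{c|c|ccc}
case & enters & $R(p)$ & $R(q)$ & $R(z)$\\ \hline
(01) & $(U)$ & first & second $+$ & second $+$\\
(10) & $(D)$ & first $+$ & second & first $+$\\
(11) & $(U)$ & first $+$ & second $+$ & second $+$\\
(11) & $(D)$ & first $+$ & second $+$ & first $+$
\end{tabular}
\end{center}
During the turns of the loop, $R(p)$ and $R(q)$ pass unchanged and $R(z)$ continues to $R(z)$. At the exit to $(S)\{p:=a,q:=b\}$ the new first token continues $R(a)$, which is $R(p)$ or $R(q)$, and the new second token continues $R(b)$, which is $R(z)$ or $R(z')$ and in both cases continues $R(z)$. So each token at visit $i+1$ is joined by a trace segment to a token at visit $i$, its \emph{parent}, read off from the column $R(p)$ or $R(q)$ for a first token and from the column $R(z)$ for a second token. Two facts follow from the table: (a) a segment without progress ends in a first token; (b) a segment without progress from a first token to a first token occurs only in case (01).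

The parent relation makes the tokens an infinite forest with two vertices on each level. By K\"onig's lemma (an infinite, finitely branching forest with finitely many roots has an infinite branch) there is a chain $\tau_0,\tau_1,\dots$ with $\tau_i$ the parent of $\tau_{i+1}$. If infinitely many of its segments progress, it is the required trace. Otherwise there is $i_0$ such that no segment after level $i_0$ progresses. By (a), $\tau_i$ is the first token for all $i>i_0$, and by (b) every departure from $(S)$ at a level $i>i_0$ is of type (01). In case (01) the new second token has the old second token as parent, with progress. So the second tokens from level $i_0+1$ on form a trace with infinitely many progress points.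
\end{proof}

\section{A semantics for explicit induction}\label{sec:henkin}

To show that $(S)$ has no proof in $\mathrm{RTC}_G$ we need a semantics in which $\mathrm{RTC}_G$ is sound and Proposition~\ref{prop:standard} can fail. The set of elements reachable from $u$ is the least set that contains $u$ and is closed under steps. The induction rule uses this minimality only among \emph{definable} sets, so we restrict the sets over which the minimum is taken.

Let $\mathcal M$ be a $\Sigma$-structure with domain $V$, and let $\mathcal A$ be a family of subsets of $V$ with $V\in\mathcal A$. A set $X$ is \emph{closed under} $\Phi\subseteq V^2$ if $a\in X$ and $\Phi(a,b)$ imply $b\in X$. Let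
\[
\mathrm{cl}_\Phi(u)=\bigcap\{X\in\mathcal A: u\in X,\ X\text{ closed under }\Phi\}.
\]
This set contains $u$ and is closed under $\Phi$. Satisfaction $\nu\models\varphi$ under an assignment $\nu$ is defined as usual for the first-order connectives, and
\[
\nu\models(\mathrm{RTC}_{x,y}\varphi)(t_0,t_1)\iff\nu(t_1)\in\mathrm{cl}_\Phi(\nu(t_0)),\qquad\Phi=\{(a,b):\nu[x\mapsto a,y\mapsto b]\models\varphi\}.
\]
If $\mathcal A$ is the full power set, this is the standard semantics. The new clause depends only on $\Phi$ and on the values of $t_0,t_1$. Hence the usual inductions show that truth depends only on the values of the free variables, is unaffected by renaming bound variables, and satisfies the substitution lemma: $\nu\models\varphi\theta$ if and only if $\nu_\theta\models\varphi$, where $\nu_\theta(x)=\nu(x\theta)$. A sequent is \emph{valid} in $(\mathcal M,\mathcal A)$ if it is true under all assignments.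

\begin{proposition}\label{prop:sound}
Suppose that $\{a\in V:\nu[x\mapsto a]\models\psi\}\in\mathcal A$ for all $\psi$, $x$ and $\nu$. Then every sequent provable in $\mathrm{RTC}_G$ is valid in $(\mathcal M,\mathcal A)$.
\end{proposition}

\begin{proof}
The rules of LK with equality, cut and substitution preserve validity by the facts just listed. The right $\mathrm{RTC}$ rules do so because $\mathrm{cl}_\Phi(u)$ contains $u$ and is closed under $\Phi$. For the induction rule, let the premise be valid and let $\nu$ satisfy $\Gamma,\psi(t_0),(\mathrm{RTC}_{x,y}\varphi)(t_0,t_1)$ and falsify $\Delta$. Put $X=\{a:\nu[x\mapsto a]\models\psi\}\in\mathcal A$. Let $a\in X$ and $\Phi(a,b)$. By the variable conditions, $\nu'=\nu[x\mapsto a,y\mapsto b]$ satisfies $\Gamma$, $\psi(x)$, $\varphi(x,y)$ and falsifies $\Delta$. So $\nu'\models\psi(y)$, which means $b\in X$ since $y\notin FV(\psi)$. Thus $X$ is closed under $\Phi$ and contains $\nu(t_0)$, hence contains $\mathrm{cl}_\Phi(\nu(t_0))\ni\nu(t_1)$, that is, $\nu\models\psi(t_1)$.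
\end{proof}

We need a pair $(\mathcal M,\mathcal A)$ in which $\Gamma$ holds, $Q\ne\emptyset$, $\mathrm{cl}_E(s)=V$, and all definable sets lie in $\mathcal A$. The last two demands pull in opposite directions, and the last one is circular: what is definable depends on $\mathcal A$.

\section{Frames and the generic frame}\label{sec:frames}

Start with one pair $Q(p,q)$, with $p$ and $q$ in different $E$-components. Color the component of $p$ with $0$ and that of $q$ with $1$ for the pair $(p,q)$, and treat the other $P$-pairs in the same way. Then $\Gamma$ holds. But $\{z:\neg C(p,q,z)\}$ is definable and closed under $E$, and so is its complement, so $\mathrm{cl}_E(s)$ misses $p$ or $q$. To repair this we add a third component in which the color of $(p,q)$ changes. By $\gamma_3$ this costs a new $Q$-pair, which creates new $P$-pairs, whose colorings need the same repair. This is the regress of Proposition~\ref{prop:standard}; with infinitely many components it need not stop. We organize it by building a structure that realizes every permissible way of adding a component.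

\subsection{Trees}

Let $T$ be the infinite $3$-regular tree with its path metric. We use these facts. Connected subsets of $T$ are convex. If $A$ is nonempty and connected, every vertex $z$ has a unique nearest vertex in $A$, its \emph{gate}; every path from $z$ into $A$ first meets $A$ at the gate, and the endpoints of an edge not contained in $A$ have the same gate. If $d(x,y)=d(x',y')$, some automorphism of $T$ sends $x$ to $x'$ and $y$ to $y'$ (map geodesic to geodesic and extend outward).

A set $S\subseteq T$ is \emph{sparse} if every finite $S'\subseteq S$ with $|S'|\ge2$ has $\operatorname{diam}S'\ge2^{|S'|}$. Subsets of sparse sets are sparse, and a sparse set of diameter at most $\delta\ge1$ has at most $\max(1,\log_2\delta)$ elements.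

For an index set $I$ let $V_I=T\times I$, with \emph{components} $V_i=T\times\{i\}$. Let $E$ be adjacency inside components, $d$ the distance ($\infty$ between components), and $B_r(x)$ the ball, so that $|B_r(x)|=3\cdot2^r-2$. For a set or tuple $A$ put $N_r(A)=\bigcup_{a\in A}B_r(a)$. A \emph{piece} is a nonempty finite connected subset $A$ of a component, and its \emph{interior} $A^-=\{a\in A:B_1(a)\subseteq A\}$ is the set of vertices of degree $3$ in $A$. An $E$-isomorphism $\pi:A\to A'$ of pieces is an isometry, by convexity, and satisfies $\pi(A^-)=A'^-$ and $\pi(B_1(a))=B_1(\pi a)$ for $a\in A^-$.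

\subsection{Frames}

\begin{definition}\label{def:frame}
A \emph{frame} over $I$ is a structure $(V_I;E,Q,P,C)$ such that, with $Q_x=\{y:Q(x,y)\}$:
\begin{itemize}
\item[(F1)] $Q$ is symmetric, relates only vertices of different components, and $Q\cap(V_i\times V_j)$ is finite for all $i\ne j$;
\item[(F2)] each $Q_x\cap V_i$ is sparse;
\item[(F3)] $P(x,y)$ if and only if $Q(x',y')$ for some $x'\in B_1(x)$, $y'\in B_1(y)$;
\item[(F4)] $C(x,y,z)$ implies $P(x,y)$, and $P(x,y)$ implies $\neg C(x,y,x)$ and $C(x,y,y)$;
\item[(F5)] if $P(x,y)$, $E(z,z')$ and exactly one of $C(x,y,z)$, $C(x,y,z')$ holds, then $\{z,z'\}$ meets $Q_x\cup Q_y$.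
\end{itemize}
\end{definition}

By (F3), (F4), (F5), \emph{every frame satisfies $\gamma_1,\gamma_2,\gamma_3$}. Conditions (F1) and (F2) have no counterpart in $\Gamma$; they keep the structure simple enough to control definability. The relation $P$ is symmetric, there are no $P$-pairs inside a component, and $P$ between two components depends only on $Q$ between them. For a $P$-pair $(x,y)$ let $c_{xy}(z)=1$ if $C(x,y,z)$ and $c_{xy}(z)=0$ otherwise; the \emph{colorings} $c_{xy}$ determine $C$. An edge along which $c_{xy}$ changes is a \emph{flip} of $c_{xy}$, and (F5) says that each flip is \emph{guarded} by an endpoint in $Q_x\cup Q_y$. The restriction of a frame to $V_J$, $J\subseteq I$, is a frame.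

We shall often build a frame over $J\cup\{*\}$, with $*$ a new index. For a $P$-pair $(x,y)$ with one member in $V_*$, the \emph{split coloring} is constant on $V_*$ and constant on $V_J$, with $c_{xy}(x)=0$ and $c_{xy}(y)=1$. It has no flips, so it satisfies (F4) and (F5).

\begin{lemma}[Generic frame]\label{lem:generic}
There is a frame $M$ over $\omega$ with $Q\ne\emptyset$ such that:
\begin{itemize}
\item[(G)] for all finite $J,J'\subset\omega$ and every frame $\mathfrak N$ over $J\cup\{*\}$ with $\mathfrak N|V_J=M|V_J$ there is $j\in\omega\setminus(J\cup J')$ such that the identity on $V_J$ together with $(a,*)\mapsto(a,j)$ is an isomorphism $\mathfrak N\to M|V_{J\cup\{j\}}$.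
\end{itemize}
\end{lemma}

\begin{proof}
Over a finite index set there are only countably many frames: $Q$ and $P$ are finite, and by (F5) each $c_{xy}$ is constant on each of the finitely many connected parts left after deleting the finitely many edges incident with $Q_x\cup Q_y$. So there are countably many \emph{tasks} $(J,\mathfrak N)$, with $J\subset\omega$ finite and $\mathfrak N$ a frame over $J\cup\{*\}$. List them so that each occurs infinitely often. We build frames $M_t$ over $I_t=\{0,\dots,t-1\}$. Given $M_t$, let $(J,\mathfrak N)$ be the $t$-th task if $J\subseteq I_t$ and $\mathfrak N|V_J=M_t|V_J$; otherwise let $J=\emptyset$ and let $\mathfrak N$ be the frame over $\{*\}$, which has $Q=P=C=\emptyset$. Identify $*$ with $t$ and define $M_{t+1}$ as follows.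
\begin{itemize}
\item $Q$ is that of $M_t$ on $V_{I_t}$, that of $\mathfrak N$ between $V_t$ and $V_J$, and empty between $V_t$ and $V_{I_t\setminus J}$. The relation $P$ is given by (F3); it agrees with $M_t$ on $V_{I_t}$ and with $\mathfrak N$ on $V_{J\cup\{t\}}$.
\item A $P$-pair inside $V_{I_t}$ keeps its colors on $V_{I_t}$. On $V_t$ it is colored as in $\mathfrak N$ if both members lie in $V_J$, and by $0$ otherwise.
\item A $P$-pair with one member in $V_t$ has its other member in $V_J$. It is colored as in $\mathfrak N$ on $V_{J\cup\{t\}}$ and by $0$ on $V_{I_t\setminus J}$.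
\end{itemize}
Each set $Q\cap(V_i\times V_j)$ or $Q_x\cap V_i$ is taken from $M_t$ or from $\mathfrak N$, or is empty; this gives (F1) and (F2). The colors of a pair at its own members come from $M_t$ or from $\mathfrak N$, which gives (F4). Every flip is a flip of the same pair in $M_t$ or in $\mathfrak N$ and is guarded there, which gives (F5). Moreover $M_{t+1}|V_{I_t}=M_t$ and $M_{t+1}|V_{J\cup\{t\}}=\mathfrak N$.

Let $M=\bigcup_tM_t$; each axiom concerns finitely many components at a time, so $M$ is a frame. If $\mathfrak N|V_J=M|V_J$, the task $(J,\mathfrak N)$ is executed at every stage $t$ at which it is listed and $J\subseteq I_t$, in particular at some $t\notin J\cup J'$. This proves (G). For $Q\ne\emptyset$ apply (G) to $J=\{0\}$ and the frame over $\{0,*\}$ in which $Q$ is one symmetric pair and all $P$-pairs have the split coloring.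
\end{proof}

From now on $M$ is fixed and $V=V_\omega$. A \emph{partial isomorphism} is an injective map from a subset of $V$ to $V$ that preserves and reflects $E,Q,P,C$.

\section{Copying a ball into a new component}\label{sec:transfer}

The basic operation of the proof is this. We have finitely many pieces $A_l$, copies $A'_l$ of them, and a vertex $u$. We want a vertex $u'$ whose neighborhood is related to the $A'_l$ as that of $u$ is related to the $A_l$. By (G) it suffices to write down a frame with a new component containing $u'$. Copying $Q$ is immediate; the difficulty lies in the colors. Suppose that $P(u,b)$ holds, that $c_{ub}$ is $0$ on $A_1$ and $1$ on $A_2$, and that $A'_1,A'_2$ lie in one component. The copied coloring must flip on the geodesic from $A'_1$ to $A'_2$, and nothing copied so far guards such a flip. We choose an edge on the geodesic, far from both pieces, and declare one endpoint $Q$-related to $u'$. If the pieces are far apart there is room to do this for all vertices of the ball without violating (F2).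

In Section~\ref{sec:closure} two of the pieces will be copied by unrelated maps. The lemma therefore carries a compatibility relation $\sim$ and asks and promises nothing about incompatible pieces taken together.

\begin{lemma}[Transfer]\label{lem:transfer}
For $r\ge0$ and $K,\mu\ge1$ let $D(r,K,\mu)=3\,(3\cdot2^r-2)\,2^{K\mu+K}$. Let $\pi_l:A_l\to A'_l$, $l\in\mathcal L$, be $E$-isomorphisms of pieces of size at most $\mu$, with $|\mathcal L|\le K$, and let $\sim$ be a reflexive symmetric relation on $\mathcal L$. Assume:
\begin{itemize}
\item[(H1)] $d(A'_k,A'_l)\ge D(r,K,\mu)$ for $k\ne l$;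
\item[(H2)] if $k\sim l$, $a\in A_k$, $b\in A_l$, then $Q(a,b)\Leftrightarrow Q(\pi_ka,\pi_lb)$.
\end{itemize}
Let $u\in V$ and let $J'\subset\omega$ be finite. Then there are $j\notin J'$, with $V_j$ containing no $A'_l$, and an isometry $\sigma$ from the component of $u$ onto $V_j$ such that:
\begin{itemize}
\item[(T1)] $Q(a,b)\Leftrightarrow Q(\sigma a,\pi_lb)$ for $a\in B_{r+1}(u)$, $b\in A_l$;
\item[(T2)] $P(a,b)\Leftrightarrow P(\sigma a,\pi_lb)$ for $a\in B_r(u)$, $b\in A_l^-$;
\item[(T3)] $C(a,b,z)\Leftrightarrow C(\pi_ka,\pi_lb,\sigma z)$ for $k\sim l$, $a\in A_k^-$, $b\in A_l^-$, $z\in B_r(u)$;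
\item[(T4)] for $a\in B_r(u)$ and $b\in A_l^-$: $C(a,b,z)\Leftrightarrow C(\sigma a,\pi_lb,z^\circ)$ and $C(b,a,z)\Leftrightarrow C(\pi_lb,\sigma a,z^\circ)$, both for $z\in B_r(u)$, $z^\circ=\sigma z$, and for $z\in A_k$ with $k\sim l$, $z^\circ=\pi_kz$.
\end{itemize}
The pieces $A_l$ may overlap one another and $B_{r+1}(u)$.
\end{lemma}

\begin{proof}
Note first that for $k\sim l$, $a\in A_k^-$, $b\in A_l^-$,
\begin{equation}\label{eq:P}
P(a,b)\Leftrightarrow P(\pi_ka,\pi_lb),
\end{equation}
by (F3) and (H2), since $\pi_k$ maps $B_1(a)\subseteq A_k$ onto $B_1(\pi_ka)$ and $\pi_l$ maps $B_1(b)\subseteq A_l$ onto $B_1(\pi_lb)$.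

Let $n_r=3\cdot2^r-2$, $h_0=2^{K\mu+K}$, $D=3n_rh_0$. Let $J$ be the set of indices of components containing some $A'_l$, and $\mathcal L_i=\{l:A'_l\subseteq V_i\}$ for $i\in J$. Fix an isometry $z\mapsto\tilde z$ from the component of $u$ onto $V_*$. Enumerate $B_r(u)=\{a_1,\dots,a_{n_r}\}$ and put $h_t=th_0$, so that $2\le h_0\le h_t\le D/3$.

\emph{Guards.} Let $i\in J$. Choose $l_i\in\mathcal L_i$ and a root $y_{l_i}\in A'_{l_i}$ of the tree $V_i$. For $l\in\mathcal L_i\setminus\{l_i\}$ let $y_l$ be the gate of the root in $A'_l$. The path from $y_l$ to the root has length at least $D$; its vertex at distance $h$ from $y_l$ has gate $y_l$ in $A'_l$, so it is at distance exactly $h$ from $A'_l$ and at least $D-h$ from the other $A'_k$. Let $e_{l,t}$ be the edge of this path whose endpoints are at distances $h_t-1$ and $h_t$ from $y_l$, and let the \emph{guard} $g_{l,t}$ be the latter endpoint. Then: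
\begin{itemize}
\item[(g1)] $g_{l,t}$ is at distance at least $h_0$ from all $A'_k$; its unique nearest piece is $A'_l$, at distance $h_t$, since $D-h_t>h_t$; so $g_{l,t}$ determines $(l,t)$;
\item[(g2)] $d(g_{k,t},g_{l,t})\ge D-2h_t\ge h_0$ for $k\ne l$;
\item[(g3)] for fixed $t$, deleting the edges $e_{l,t}$, $l\in\mathcal L_i\setminus\{l_i\}$, from $V_i$ leaves connected parts each containing exactly one $A'_l$, $l\in\mathcal L_i$.
\end{itemize}
For (g3): the deleted edges lie outside all pieces, so each piece lies in one part. The edge $e_{l,t}$ separates $y_l$ from the root. Let $k\ne l$ both differ from $l_i$. The path from $y_k$ to $y_l$ climbs towards the root up to a vertex $w$ and then descends to $y_l$. If it avoids $e_{k,t}$ and $e_{l,t}$, then $d(y_k,w),d(y_l,w)\le h_t-1$, so $d(y_k,y_l)<D$, against (H1). So distinct pieces lie in distinct parts, and there are at most $|\mathcal L_i|$ parts because at most $|\mathcal L_i|-1$ edges are deleted.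

\emph{The relations $Q$ and $P$.} Define $\mathfrak N$ over $J\cup\{*\}$ to be $M|V_J$ on $V_J$. Between $V_*$ and $V_J$ let $Q$ consist, symmetrically, of the pairs $(\tilde a,\pi_lb)$ with $a\in B_{r+1}(u)$, $b\in A_l$, $Q(a,b)$, and of the pairs $(\tilde a_t,g_{l,t})$. These are finitely many, so (F1) holds. As the $A'_l$ are disjoint and contain no guard, (T1) holds in $\mathfrak N$ with $\tilde a$ for $\sigma a$. For (F2): $Q_{\pi_lb}\cap V_*$ is an isometric copy of $Q_b\cap B_{r+1}(u)$, which is sparse; $Q_g\cap V_*$ is a singleton for a guard $g$, by (g1); and $Q_x\cap V_*=\emptyset$ for other $x\in V_J$. The set $Q_{\tilde a}\cap V_i$ consists of the sparse sets $\pi_l(Q_a\cap A_l)$, $l\in\mathcal L_i$, and, if $a=a_t$, of fewer than $K$ guards $g_{l,t}$. A subset with at least two elements that does not lie in one piece has at most $K\mu+K$ elements and diameter at least $h_0=2^{K\mu+K}$, by (H1), (g1), (g2). Let $P$ be given by (F3). Then (T2) follows from (T1): for $a\in B_r(u)$ and $b\in A_l^-$ we have $B_1(a)\subseteq B_{r+1}(u)$ and $B_1(\pi_lb)=\pi_l(B_1(b))\subseteq A'_l$.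

\emph{Colors.} For $z$ in the component of $u$ let $z^\bullet$ be its gate in $B_r(u)$. There are three types of $P$-pairs $(x,y)$.

\emph{Type 0: $x,y\in V_J$.} On $V_J$ the colors are those of $M$. If $x=\pi_ka$, $y=\pi_lb$ with $k\sim l$, $a\in A_k^-$, $b\in A_l^-$, then $P(a,b)$ by \eqref{eq:P} and we put $c_{xy}(\tilde z)=c_{ab}(z^\bullet)$; otherwise $c_{xy}=0$ on $V_*$. A flip in $V_*$ is the copy of a flip of $c_{ab}$ inside $B_r(u)$. That flip has an endpoint in $Q_a\cup Q_b$, whose copy lies in $Q_x\cup Q_y$ by (T1).

\emph{Type 1: $\{x,y\}=\{\tilde a,\pi_lb\}$ with $a=a_t\in B_r(u)$, $b\in A_l^-$.} Then $P(a,b)$ by (T2). Let $c=c_{ab}$ if $x=\tilde a$ and $c=c_{ba}$ if $y=\tilde a$. On $V_*$ put $c_{xy}(\tilde z)=c(z^\bullet)$. A flip there is the copy of a flip of $c$ in $B_r(u)$, which has an endpoint in $Q_b$ because $Q_a$ misses the component of $a$; its copy is in $Q_{\pi_lb}$ by (T1). On $V_i$, $i\in J$, consider the parts of (g3) for this $t$. On the part containing $A'_k$ put $c_{xy}=0$ if $k\not\sim l$; if $k\sim l$, give each vertex the color $c(e)$, where $\pi_ke$ is its gate in $A'_k$. A flip inside a part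 lies in some $A'_k$ with $k\sim l$ and is the copy of a flip of $c$ in $A_k$, with an endpoint $e\in Q_a\cup Q_b$; then $\pi_ke\in Q_{\tilde a}$ by (T1) or $\pi_ke\in Q_{\pi_lb}$ by (H2). A flip on a deleted edge $e_{k,t}$ is guarded by $g_{k,t}\in Q_{\tilde a}$. Finally $c_{xy}(\tilde a)=c(a)$ and, as $l\sim l$, $c_{xy}(\pi_lb)=c(b)$, so (F4) is inherited from $M$.

\emph{Type 2: all other pairs with one member in $V_*$} get the split coloring.

Thus $\mathfrak N$ is a frame extending $M|V_J$. Statements (T3) and (T4) hold by the definition of Types 0 and 1 when the underlying $P$-relation holds; when it fails, it fails on both sides by \eqref{eq:P} or (T2), and so does $C$ by (F4). Apply (G) and let $\sigma z$ be the image of $\tilde z$ in $V_j$.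
\end{proof}

In applications we use the lemma in the following form.

\begin{corollary}[Gluing]\label{cor:glue}
In the situation of Lemma~\ref{lem:transfer}, let $\mathcal L_0\subseteq\mathcal L$ be a set of pairwise compatible indices with the $A_l$, $l\in\mathcal L_0$, pairwise disjoint, and let $\pi=\bigcup_{l\in\mathcal L_0}\pi_l$. Let $Y\subseteq\bigcup_{l\in\mathcal L_0}A_l^-$ be such that $\pi|Y$ is a partial isomorphism, and let $Z\subseteq B_r(u)$ satisfy $d(Y,Z)\ge2$. Then $\pi|Y\cup\sigma|Z$ is a partial isomorphism.
\end{corollary}

\begin{proof}
The sets $Y,Z$ are disjoint and nonadjacent, and $\sigma(Z)$ lies in a component that misses $\pi(Y)$. So the map is well defined, injective, and preserves and reflects $E$. Inside $Z$ and inside $\sigma(Z)$ there are no $Q$- or $P$-pairs; between $Y$ and $Z$ use (T1), (T2) and symmetry. Consider $C(a,b,z)$. If $a,b,z\in Y$, use the hypothesis on $\pi|Y$; if $a,b\in Y$ and $z\in Z$, use (T3); if exactly one of $a,b$ is in $Z$, use (T4); if $a,b\in Z$, then $C$ fails on both sides by (F4).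
\end{proof}

\section{Tame relations}\label{sec:tame}

We now define the family $\mathcal A$. For $k$-tuples $\bar x,\bar y$ from $V$ write $\bar x\equiv_n\bar y$ if some partial isomorphism $f$ maps $N_n(\bar x)$ onto $N_n(\bar y)$ with $f(x_p)=y_p$ for all $p$. This is an equivalence relation.

\begin{lemma}\label{lem:balls}
Let $f$ witness $\bar x\equiv_n\bar y$. If $d(x,x_p)+m\le n$ for some $p$, then $f(B_m(x))=B_m(f(x))$. Hence $\equiv_n$ implies $\equiv_m$ for $m\le n$, and $\equiv_n$ passes to subtuples and to tuples obtained by permuting and repeating entries.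
\end{lemma}

\begin{proof}
If $d(v,x_p)<n$, the three neighbors of $v$ lie in $N_n(\bar x)$ and are mapped to three distinct neighbors of $f(v)$, so $f(B_1(v))=B_1(f(v))$. Since $B_m(x)=\bigcup_{v\in B_{m-1}(x)}B_1(v)$, the first claim follows by induction on $m$. In particular $f(B_m(x_p))=B_m(y_p)$ for $m\le n$, and the restrictions of $f$ to unions of such balls witness the other claims.
\end{proof}

A relation on $V$ is \emph{$n$-invariant} if it is a union of $\equiv_n$-classes, and \emph{tame} if it is $n$-invariant for some $n$. Equality and $E,Q,P,C$ are $0$-invariant. By Lemma~\ref{lem:balls}, tame relations are closed under Boolean operations, adding dummy variables, and permuting and identifying variables. A set $X\subseteq V$ is \emph{admissible} if $X=\{v:\Psi(v,\bar b)\}$ for a tame $\Psi$ and a tuple $\bar b$ from $V$. From now on $\mathcal A$ is the family of admissible sets, and $\mathrm{cl}_\Phi$ refers to it. Finite sets are admissible.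

For closure under quantifiers we need a back-and-forth step. To apply Lemma~\ref{lem:transfer} to the neighborhood of a tuple we must cut it into pieces that are far apart compared with their size; a suitable radius exists among boundedly many candidates.

\begin{lemma}[Scales]\label{lem:scales}
Let $k\ge1$, $n\ge0$ and let $D'$ be a function from positive integers to positive integers. There is $\Lambda$ such that for every $k$-tuple $\bar y$ there is $\rho$ with $n+1\le\rho\le\Lambda$ for which distinct connected components of $N_\rho(\bar y)$ are at distance at least $D'(3k2^\rho)$. These components are at most $k$ pieces of size at most $3k2^\rho$, and their interiors cover $N_n(\bar y)$.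
\end{lemma}

\begin{proof}
Put $\rho_0=n+1$, $\rho_{i+1}=\rho_i+D'(3k2^{\rho_i})$ and $\Lambda=\rho_{k-1}$. Every component of $N_{\rho_{i+1}}(\bar y)$ contains some $y_p$, hence a component of $N_{\rho_i}(\bar y)$. If $\rho_i$ fails, two components of $N_{\rho_i}(\bar y)$ are joined by a geodesic inside $N_{\rho_{i+1}}(\bar y)$, so the number of components drops. It lies between $1$ and $k$, so it cannot drop for each of $i=0,\dots,k-1$. For the last claim, $a\in N_n(\bar y)$ has $B_1(a)\subseteq N_\rho(\bar y)$, and $B_1(a)$ is connected.
\end{proof}

\begin{lemma}[Extension]\label{lem:ext}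
For all $n,k$ there is $N\ge n$ such that for all $k$-tuples $\bar x\equiv_N\bar y$ and all $u\in V$ there is $v\in V$ with $\bar xu\equiv_n\bar yv$.
\end{lemma}

\begin{proof}
For $k=0$ take $v=u$. Let $k\ge1$, let $\Lambda$ be given by Lemma~\ref{lem:scales} for $D'(\mu)=D(n,k,\mu)$, and let $N=\max(\Lambda,3n+1)$. Let $f$ witness $\bar x\equiv_N\bar y$. If $d(u,x_p)\le N-n$ for some $p$, take $v=f(u)$; by Lemma~\ref{lem:balls}, $f$ maps $N_n(\bar xu)$ onto $N_n(\bar yv)$.

Otherwise $d(u,x_p)\ge2n+2$ for all $p$, so $d(B_n(u),N_n(\bar x))\ge2$. Choose $\rho$ for $\bar y$ and let $A'_l$ be the components of $N_\rho(\bar y)$. As $f$ maps $N_\rho(\bar x)$ onto $N_\rho(\bar y)$, the sets $A_l=f^{-1}(A'_l)$ are the components of $N_\rho(\bar x)$. Apply Lemma~\ref{lem:transfer} with $r=n$, $K=k$, $\mu=3k2^\rho$, $\pi_l=f|A_l$ and all indices compatible, and put $v=\sigma u$. Corollary~\ref{cor:glue} with $Y=N_n(\bar x)$ and $Z=B_n(u)$ gives a partial isomorphism of $N_n(\bar xu)$ onto $N_n(\bar yv)$.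
\end{proof}

\begin{corollary}\label{cor:fo}
Every relation that is first-order definable without parameters from finitely many tame relations is tame.
\end{corollary}

\begin{proof}
If $\Psi(\bar x,u)$ is $n$-invariant, then $\exists u\,\Psi(\bar x,u)$ is $N$-invariant for the $N$ of Lemma~\ref{lem:ext}. The other cases were noted above.
\end{proof}

\section{Marks, colors and bridges}\label{sec:marks}

What can an $m$-invariant relation with parameters $\bar b$ see of a vertex far from $\bar b$? It sees $Q$-links from nearby vertices to the neighborhood of $\bar b$, and the colors given by $P$-pairs in that neighborhood. For a nonempty tuple $\bar b$ and $m\ge0$ define the set of \emph{marks}, the set of \emph{visible pairs} and the \emph{color} of a vertex $z$ by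
\begin{gather*}
\mathrm{Mk}_m(\bar b)=\{b_1,b_2,\dots\}\cup\bigcup\{Q_b:b\in N_{m+1}(\bar b)\},\qquad \Pi_m(\bar b)=P\cap N_{m+1}(\bar b)^2,\\
\chi_{m,\bar b}(z)=\bigl(c_{bb'}(z)\bigr)_{(b,b')\in\Pi_m(\bar b)}\in\{0,1\}^{\Pi_m(\bar b)}.
\end{gather*}
The radius is $m+1$ so that $P$-links to $N_m(\bar b)$ are also detected by marks. By (F1), each component contains finitely many marks. By (F5), the color does not change along an edge with unmarked endpoints. A vertex $z$ is \emph{$r$-clear} for $(m,\bar b)$ if $d(z,\mathrm{Mk}_m(\bar b))>r$, and \emph{deep} for $(m,\bar b)$ if it is $(2m+1)$-clear.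

\begin{lemma}[Remote pieces]\label{lem:remote}
Let $Z,Z'$ be pieces at distance at least $m+2$ from $\mathrm{Mk}_m(\bar b)$. Then $\chi_{m,\bar b}$ is constant on $Z$ and on $Z'$. If the two values agree and $g:Z\to Z'$ is an $E$-isomorphism, then $\mathrm{id}_{N_m(\bar b)}\cup g$ is a partial isomorphism. In particular, deep vertices $z,z'$ of the same color satisfy $z\bar b\equiv_mz'\bar b$.
\end{lemma}

\begin{proof}
The color is constant because $Z$ is connected and unmarked. Since $d(Z,b_p)\ge m+2$, the piece $Z$ is disjoint from and not adjacent to $N_m(\bar b)$. Let $z\in Z$, $b\in N_m(\bar b)$. If $Q(z,b)$, then $z$ is a mark. If $P(z,b)$, then $Q(z',b')$ for some $z'\in B_1(z)$, $b'\in N_{m+1}(\bar b)$, and $z'$ is a mark at distance at most $1$ from $Z$. Both are excluded. So in $N_m(\bar b)\cup Z$ all $Q$- and $P$-pairs lie in $N_m(\bar b)$, and the $C$-triples meeting $Z$ are the $(b,b',z)$ with $z\in Z$, $(b,b')\in P\cap N_m(\bar b)^2$, $c_{bb'}(z)=1$; they are determined by the color of $Z$. The same holds for $Z'$. For the last claim take $Z=B_m(z)$, $Z'=B_m(z')$ and $g(z)=z'$.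
\end{proof}

So an admissible set decides about deep vertices by color alone. The next lemma joins any two colors inside one component. To flip the coloring of a pair we must link one of its members to the new component by $Q$; when a smaller tuple $\bar c$ is to see no mark there, the member must lie outside $N_{n+1}(\bar c)$. This is possible exactly for the pairs outside $\Pi_n(\bar c)$.

\begin{lemma}[Bridge]\label{lem:bridge}
Let $n\le m$, let $\bar b$ extend the nonempty tuple $\bar c$, and let $j\ge1$. Let $\chi_0,\chi_1\in\{0,1\}^{\Pi_m(\bar b)}$ have the same restriction $\chi$ to $\Pi_n(\bar c)$. Then there are a component $V_i$ and a geodesic $p_0,\dots,p_\ell$ in it with $j\mid\ell$ such that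
\begin{itemize}
\item[(a)] $V_i\cap\mathrm{Mk}_n(\bar c)=\emptyset$ and $\chi_{n,\bar c}=\chi$ on $V_i$;
\item[(b)] $p_0,p_\ell$ are deep for $(m,\bar b)$, with $\chi_{m,\bar b}(p_0)=\chi_0$ and $\chi_{m,\bar b}(p_\ell)=\chi_1$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $J$ be the set of indices of components meeting $\bar b$, and let $(b_\theta,b'_\theta)$, $1\le\theta\le\Theta$, be the pairs at which $\chi_0$ and $\chi_1$ differ. None is in $\Pi_n(\bar c)$, so there is $e_\theta\in\{b_\theta,b'_\theta\}\setminus N_{n+1}(\bar c)$. In $V_*$ take a geodesic $p_0,\dots,p_\ell$ with $j\mid\ell$ and positions $2m+1<t_1<\dots<t_\Theta<\ell-2m-1$ with gaps at least $2^\Theta$. Extend $M|V_J$ to $\mathfrak N$ over $J\cup\{*\}$: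
\begin{itemize}
\item between $V_*$ and $V_J$, $Q$ consists symmetrically of the pairs $(e_\theta,p_{t_\theta})$, and $P$ is given by (F3);
\item on $V_*$, the coloring of $(b_\theta,b'_\theta)$ has the value given by $\chi_0$ on the $p_0$-side of the edge $\{p_{t_\theta-1},p_{t_\theta}\}$ and the value given by $\chi_1$ on the other side;
\item on $V_*$, the other pairs of $\Pi_m(\bar b)$ have the constant value common to $\chi_0$ and $\chi_1$, and the remaining $P$-pairs of $V_J$ have constant value $0$;
\item $P$-pairs with one member in $V_*$ have the split coloring.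
\end{itemize}
Finitely many $Q$-pairs were added, so (F1) holds. For (F2), $Q_e\cap V_*\subseteq\{p_{t_1},\dots,p_{t_\Theta}\}$, whose subsets with at least two elements have diameter at least $2^\Theta$ and at most $\Theta$ elements; and $|Q_p|\le1$ for $p\in V_*$. (F4) holds as the colors on $V_J$ of pairs in $V_J$ are unchanged. The only flips in $V_*$ are on the edges $\{p_{t_\theta-1},p_{t_\theta}\}$ for the pairs $(b_\theta,b'_\theta)$, guarded by $p_{t_\theta}\in Q_{e_\theta}$; so (F5) holds. Realize $\mathfrak N$ by (G) with new component $V_i$. Since $N_{n+1}(\bar c)\subseteq V_J$ contains no $e_\theta$, and the pairs of $\Pi_n(\bar c)$ are constant on $V_i$, (a) holds. Since $\mathrm{Mk}_m(\bar b)\cap V_i\subseteq\{p_{t_1},\dots,p_{t_\Theta}\}$, (b) holds.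
\end{proof}

The simplest closure can now be computed by hand. It is the one that refutes $(S)$, and it is the model for the general case.

\begin{proposition}\label{prop:clE}
$\mathrm{cl}_E(u)=V$ for every $u\in V$.
\end{proposition}

\begin{proof}
Let $X=\{v:\Psi(v,\bar b)\}$ contain $u$ and be closed under $E$, with $\Psi$ $m$-invariant; adding a dummy variable, let $\bar b$ contain $u$. The set $X$ is a union of components. Let $w\in V$. As each component has finitely many marks, there are vertices $\hat u$ in the component of $u$ and $\hat w$ in that of $w$ that are deep for $(m,\bar b)$. Apply Lemma~\ref{lem:bridge} with $n=0$, $\bar c=(u)$, $j=1$ to their colors; the hypothesis is empty because $\Pi_0(u)=\emptyset$, there being no $P$-pairs in one component. By Lemma~\ref{lem:remote}, $\hat u\in X$ gives $p_0\in X$; then $p_\ell\in X$, as it lies in the same component; then $\hat w\in X$ by Lemma~\ref{lem:remote}; then $w\in X$.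
\end{proof}

Thus the relation ``$x$ and $y$ lie in the same component'' is not tame, and in the model $(\mathrm{RTC}_{x,y}E(x,y))(u,v)$ defines the trivial relation $V^2$.

\section{The closure of a tame relation is tame}\label{sec:closure}

\begin{theorem}\label{thm:closure}
If $\Phi\subseteq V^{2+k}$ is tame, then $\{(u,v,\bar a):v\in\mathrm{cl}_{\Phi(\cdot,\cdot,\bar a)}(u)\}$ is tame.
\end{theorem}

The closure is an intersection over all admissible sets, so we need an explicit description. In Proposition~\ref{prop:clE}, every admissible closed set was forced to allow a jump between remote vertices of different components. We define such jumps, \emph{teleports}, for a general $\Phi$, show that admissible closed sets respect them (Lemma~\ref{lem:teleport}), and show that with teleports everything reachable is reachable in a bounded number of steps (Lemma~\ref{lem:bounded}). Bounded reachability is first-order, hence tame.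

Let $\Phi$ be $n$-invariant, $n\ge1$. Fix $\bar a$ and $u$, and put $\bar c=(\bar a,u)$, $\kappa=k+1$, $H=N_n(\bar c)$; the entry $u$ only ensures that $\bar c$ is nonempty. Write $\Phi(x,y)$ for $\Phi(x,y,\bar a)$. Unless stated otherwise, marks, colors $\chi$ and clearness refer to $(n,\bar c)$, and $\Pi=\Pi_n(\bar c)$. The constants $\eta,r_0,r_*,\beta,\Lambda,\alpha,L_1,L_2,L_3,L$ below depend only on $n$ and $\kappa$. Invariance is used in the form:
\begin{itemize}
\item[(I)] if a partial isomorphism fixes $H$ pointwise and maps $B_n(x)\cup B_n(y)$ onto $B_n(x')\cup B_n(y')$ with $x\mapsto x'$, $y\mapsto y'$, then $\Phi(x,y)\Leftrightarrow\Phi(x',y')$.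
\end{itemize}
Indeed it witnesses $xy\bar c\equiv_nx'y'\bar c$, hence $xy\bar a\equiv_nx'y'\bar a$. Let $\eta=3\kappa2^{n+1}\ge|N_{n+1}(\bar c)|$. By (F2),
\begin{itemize}
\item[(M)] a set of marks of diameter at most $\delta\ge1$ has at most $(\eta+\kappa)(1+\log_2\delta)$ elements,
\end{itemize}
since it is covered by $\kappa$ points and at most $\eta$ sparse sets.

\subsection{Hubs and teleports}

A pair $(x,y)$ is \emph{local} if $d(x,y)\le2n+1$, that is, if $B_n(x)\cup B_n(y)$ is connected. Let $r_0=4n+2$.

\begin{lemma}\label{lem:local}
Let $x,x'$ be $r_0$-clear with $\chi(x)=\chi(x')$, and let $d(x,y)=d(x',y')\le2n+1$. Then $\Phi(x,y)\Leftrightarrow\Phi(x',y')$.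
\end{lemma}

\begin{proof}
The piece $Z=B_n(x)\cup B_n(y)\subseteq B_{3n+1}(x)$ is at distance greater than $r_0-3n-1=n+1$ from all marks, and so is $Z'=B_n(x')\cup B_n(y')$. An isometry of components with $x\mapsto x'$, $y\mapsto y'$ maps $Z$ onto $Z'$. Apply Lemma~\ref{lem:remote} and (I).
\end{proof}

Choose $r_*\ge r_0$ so large that
\begin{equation}\label{eq:rstar}
(\eta+\kappa)\,2^{r_0}\sum_{\delta>r_*}(2+\log_2\delta)\,2^{-\delta}<1 .
\end{equation}

\begin{lemma}[Escape]\label{lem:escape}
From every $r_*$-clear vertex $v$ there is a geodesic ray $v=v_0,v_1,\dots$ of $r_0$-clear vertices, all of color $\chi(v)$.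
\end{lemma}

\begin{proof}
Choose a ray at random: the first step uniformly among three neighbors, each later step uniformly among the two forward neighbors. Let $z$ be a mark at distance $\delta$ from $v$; then $\delta>r_*\ge r_0$. A ray entering $B_{r_0}(z)$ passes through the gate of $v$ in this ball, which is at distance $\delta-r_0\ge1$ from $v$; this has probability $1/(3\cdot2^{\delta-r_0-1})\le2^{r_0-\delta}$. The marks at distance exactly $\delta$ from $v$ form a set of diameter at most $2\delta$, so by (M) there are at most $(\eta+\kappa)(2+\log_2\delta)$ of them. By \eqref{eq:rstar} some ray avoids all balls $B_{r_0}(z)$. It contains no mark, so its color is constant.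
\end{proof}

This is why the components branch. On a line, two elements of $Q_b$ would enclose a finite interval, which is admissible and closed under $E(x,y)\wedge\neg Q(b,y)$ however long it is. In the tree, a sparse set cannot enclose a vertex far from it.

A \emph{hub} is an $r_*$-clear vertex $v$ with $\Phi(v,y)$ for some $y$ with $1\le d(v,y)\le2n+1$. A \emph{teleport} is a pair $(v,w)$ of hubs with $\chi(v)=\chi(w)$. A \emph{step} is a pair in $\Phi$ or a teleport, and $X_0$ is the set of vertices reached from $u$ by finitely many steps.

\begin{lemma}\label{lem:teleport}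
Every admissible set $X$ that is closed under $\Phi$ is closed under teleports. Hence $X_0\subseteq\mathrm{cl}_\Phi(u)$.
\end{lemma}

\begin{proof}
Let $X=\{v:\Psi(v,\bar b)\}$ with $\Psi$ $m$-invariant; we may assume $m\ge n$ and that $\bar b$ extends $\bar c$. Let $(v,w)$ be a teleport of color $\chi$ with $v\in X$. As $v$ is a hub, Lemma~\ref{lem:local} gives $1\le j\le2n+1$ such that
\begin{equation}\label{eq:jump}
\Phi(x,y)\text{ holds whenever $x$ is $r_0$-clear, $\chi(x)=\chi$ and $d(x,y)=j$.}
\end{equation}
Take rays $(v_i)$ from $v$ and $(w_i)$ from $w$ as in Lemma~\ref{lem:escape}. By \eqref{eq:jump}, $\Phi(v_{ij},v_{(i+1)j})$ and $\Phi(w_{(i+1)j},w_{ij})$ for all $i$. So all $v_{ij}$ lie in $X$, and $w_{ij}\in X$ implies $w\in X$. Each component contains finitely many elements of $\mathrm{Mk}_m(\bar b)$, so for large $i$ the vertices $\hat v=v_{ij}$ and $\hat w=w_{ij}$ are deep for $(m,\bar b)$. Their colors $\chi_{m,\bar b}(\hat v)$ and $\chi_{m,\bar b}(\hat w)$ both restrict to $\chi$ on $\Pi$. Let $p_0,\dots,p_\ell$ be given by Lemma~\ref{lem:bridge}. By Lemma~\ref{lem:remote}, $\hat v\in X$ gives $p_0\in X$. All vertices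 of the bridge component are $r_0$-clear of color $\chi$, so $\Phi(p_{ij},p_{(i+1)j})$ by \eqref{eq:jump}, and $p_\ell\in X$. By Lemma~\ref{lem:remote} again $\hat w\in X$, so $w\in X$.
\end{proof}

\subsection{Shortest derivations are short}

\begin{lemma}\label{lem:bounded}
There is $L=L(n,\kappa)$ such that every $v\in X_0$ is reached from $u$ in at most $L$ steps.
\end{lemma}

A shortest sequence of steps can be long for three reasons: it visits many hubs, it makes many local steps in a row, or it makes many nonlocal steps. Teleports exclude the first, sparsity excludes the second, and a pumping argument based on Lemma~\ref{lem:transfer} excludes the third.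

\begin{proof}
Let $u=w_0,\dots,w_\ell=v$ be a shortest sequence of steps from $u$ to $v$, called the \emph{derivation}. Its vertices are distinct.

\emph{Hubs.} At most two hubs of each color occur, since a teleport from the first of three to the third would shorten the derivation. There are at most $2^{\eta^2}$ colors, so at most $L_1=2^{\eta^2+1}$ hubs occur. A step between two vertices that are not hubs is in $\Phi$.

\emph{Episodes.} An \emph{episode} is a maximal interval $w_a,\dots,w_b$ ($a\le b$) of the derivation that contains no hub and in which all steps are local; $w_a$ is its \emph{entry} and $w_b$ its \emph{exit}. For $a\le i<b$ the vertex $w_i$ is not $r_*$-clear, for otherwise the local $\Phi$-step to $w_{i+1}\ne w_i$ would make it a hub. Choose marks $z_i$ with $d(w_i,z_i)\le r_*$. Then $d(z_i,z_{i+1})\le\lambda:=2r_*+2n+1$, so if $\{z_a,\dots,z_{b-1}\}$ has $m\ge1$ elements, its diameter is at most $\lambda(m-1)$. By (M), $m\le(\eta+\kappa)(1+\log_2(\lambda m))$, which bounds $m$ by some $m_0=m_0(n,\kappa)$. Hence the episode lies in $B_\beta(w_a)$ with $\beta=2r_*+\lambda m_0+2n+1$, and it has at most $3\cdot2^\beta$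 vertices.

\emph{Chains.} Let $r_1=\beta+n$ and $D'(\mu)=D(r_1,\kappa+2,\mu)$, an increasing function. Take $\Lambda$ from Lemma~\ref{lem:scales} for $\kappa$, $n$, $D'$, and a radius $\rho$ for $\bar c$. Let $W=N_\rho(\bar c)$, call its components the \emph{base pieces}, and let $\mu=3\kappa2^\rho$. The base pieces are at mutual distance at least $D'(\mu)$, their interiors cover $H$, and balls of radius $n+1$ have size at most $\mu$. Put $\alpha=\beta+\Lambda+D'(3\kappa2^\Lambda)+n+1$. An episode is \emph{anchored} if its entry lies in $N_\alpha(\bar c)$; there are at most $L_2=3\kappa2^\alpha$ anchored episodes. The derivation is a sequence of hubs, anchored episodes and unanchored episodes. A \emph{chain} is a maximal run $F_1,\dots,F_t$ of consecutive unanchored episodes; there are at most $L_1+L_2+1$ chains. Fix a chain, and let $x_i$ be the entry and $y_i$ the exit of $F_i$. By maximality of episodes, $(y_i,x_{i+1})$ is a nonlocal $\Phi$-step, so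
\begin{equation}\label{eq:nonlocal}
d(B_n(y_i),B_n(x_{i+1}))\ge2 .
\end{equation}
From $d(x_i,\bar c)>\alpha$ and $d(y_i,\bar c)>\alpha-\beta$ we get
\begin{equation}\label{eq:far}
d(B_{n+1}(x_i),W)\ge D'(\mu),\qquad d(B_{n+1}(y_i),W)\ge D'(\mu),\qquad d(B_{r_1}(x_i),H)\ge2;
\end{equation}
the first two because $\alpha-\beta-\rho-(n+1)\ge D'(\mu)$, the third because $\alpha-r_1-n\ge\Lambda-n+1\ge2$. Note also that $B_n(w)\subseteq B_{r_1}(x_i)$ for $w\in F_i$.

\emph{States.} Fix a ball $B$ of radius $n+1$ in $T$ and isometries $\phi_i:B\to B_{n+1}(x_i)$, and let $B^-$ be the concentric ball of radius $n$. The \emph{state} of $x_i$ consists of the pullbacks under $\mathrm{id}_W\cup\phi_i$ of $Q$ on $W\times B_{n+1}(x_i)$ and of $C$ on $H\cup B_n(x_i)$; these are subsets of $W\times B$ and of the cube of the disjoint union of $H$ and $B^-$. With $\varsigma=3\kappa2^\Lambda+3\cdot2^{n+1}$ there are at most $L_3=2^{\varsigma^2+\varsigma^3}$ states. If $x_\iota$ and $x_{\iota'}$ have the same state, then $\theta=\phi_{\iota'}\circ\phi_\iota^{-1}$ sends $x_\iota$ to $x_{\iota'}$ and satisfies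
\begin{itemize}
\item[(A)] $Q(b,a)\Leftrightarrow Q(b,\theta a)$ for $b\in W$, $a\in B_{n+1}(x_\iota)$;
\item[(B)] $\mathrm{id}_H\cup\theta|B_n(x_\iota)$ is a partial isomorphism.
\end{itemize}
In (B), $E$ is respected by \eqref{eq:far}, $Q$ by (A), $P$ by (A) and (F3) since $N_1(H)\subseteq W$, and $C$ by the definition of the state.

\emph{Claim: $t\le L_3+3$.} Otherwise there are $4\le\iota<\iota'\le t$ with $x_\iota,x_{\iota'}$ of the same state. One would like to step from $y_{\iota-1}$ directly to $x_{\iota'}$. But the state records only how an entry is related to $\bar c$, and $B_n(y_{\iota-1})$ may be related differently to $B_n(x_\iota)$ and to $B_n(x_{\iota'})$. So we replace $F_{\iota-1}$ by a copy that is related to $x_{\iota'}$ as $F_{\iota-1}$ is to $x_\iota$. The copy should also be related correctly to $y_{\iota-2}$, but (H1) may fail for the balls around $y_{\iota-2}$ and $x_{\iota'}$. We therefore copy $F_{\iota-2}$ too; its two neighbors, $y_{\iota-3}$ and the copy of $x_{\iota-1}$, can be kept in different components. See Figure~\ref{fig:splice}. Both applications of Lemma~\ref{lem:transfer} use $r=r_1$, $K=\kappa+2$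 and the above $\mu$, and the identity maps on the base pieces.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.2cm,y=1cm]
\node (y) at (0,0) {$y_{\iota-3}$};
\node[draw] (F2) at (1.8,0) {$F_{\iota-2}$};
\node[draw] (F1) at (3.9,0) {$F_{\iota-1}$};
\node (x) at (5.6,0) {$x_{\iota}$};
\node (d) at (6.9,0) {$\cdots$};
\node (xp) at (8.2,0) {$x_{\iota'}$};
\node[draw] (G2) at (1.8,-1.5) {$\sigma_2(F_{\iota-2})$};
\node[draw] (G1) at (3.9,-1.5) {$\sigma_1(F_{\iota-1})$};
\draw[->] (y) -- (F2); \draw[->] (F2) -- (F1); \draw[->] (F1) -- (x);
\draw[->] (x) -- (d); \draw[->] (d) -- (xp);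
\draw[->,thick] (y) -- (G2); \draw[->,thick] (G2) -- (G1); \draw[->,thick] (G1) -- (xp);
\draw[dashed] (F2) -- (G2); \draw[dashed] (F1) -- (G1);
\end{tikzpicture}
\caption{Shortening a chain of episodes. The entries $x_\iota$ and $x_{\iota'}$ have the same state. The two episodes before $x_\iota$ are copied (dashed lines) into new components; the thick arrows are $\Phi$-steps that lead from $y_{\iota-3}$ through the copies to $x_{\iota'}$ and skip the part of the derivation from $x_\iota$ up to $x_{\iota'}$.}
\label{fig:splice}
\end{figure}

\emph{First copy.} Take the vertex $x_{\iota-1}$ and, besides the base pieces, the piece $B_{n+1}(x_\iota)$ with the map $\theta$; all indices are compatible. (H1) holds by \eqref{eq:far} for $x_{\iota'}$, and (H2) by (A). We obtain an isometry $\sigma_1$ onto a component $V_{j_1}$ that misses $W$ and, by the choice of $J'$, does not contain $y_{\iota-3}$. Corollary~\ref{cor:glue} with $Y=H$, $Z=B_n(x_{\iota-1})$ and \eqref{eq:far} gives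
\begin{itemize}
\item[(B$_1$)] $\mathrm{id}_H\cup\sigma_1|B_n(x_{\iota-1})$ is a partial isomorphism.
\end{itemize}

\emph{Second copy.} Take the vertex $x_{\iota-2}$ and, besides the base pieces, the piece \emph{next} $=B_{n+1}(x_{\iota-1})$ with the map $\sigma_1$ and the piece \emph{prev} $=B_{n+1}(y_{\iota-3})$ with the identity. All indices are compatible except next and prev. (H1): the image of next lies in $V_{j_1}$, which contains no other image piece, and prev is far from $W$ by \eqref{eq:far}. (H2): between base pieces and next it is (T1) for $\sigma_1$, and between base pieces and prev all maps are identities. We obtain an isometry $\sigma_2$.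

Replace the part of the derivation strictly between $y_{\iota-3}$ and $x_{\iota'}$ by $\sigma_2(F_{\iota-2}),\sigma_1(F_{\iota-1})$. Each new step corresponds to an old $\Phi$-step, and in each case Corollary~\ref{cor:glue} gives a partial isomorphism as required in (I). The data are listed below; $d(Y,Z)\ge2$ holds by \eqref{eq:nonlocal} and \eqref{eq:far}, and $\mathcal L_0$ consists of the base pieces and the ball of radius $n+1$ whose interior appears in $Y$, which is disjoint from $W$ by \eqref{eq:far}.
\begin{center}
\begin{tabular}{l|l|l|l|l}
old step & copy & $Y$ & $\pi|Y$ & $Z$\\ \hline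
$(y_{\iota-3},x_{\iota-2})$ & $\sigma_2$ & $H\cup B_n(y_{\iota-3})$ & identity & $B_n(x_{\iota-2})$\\
$(w,w')$ in $F_{\iota-2}$ & $\sigma_2$ & $H$ & identity & $B_n(w)\cup B_n(w')$\\
$(y_{\iota-2},x_{\iota-1})$ & $\sigma_2$ & $H\cup B_n(x_{\iota-1})$ & (B$_1$) & $B_n(y_{\iota-2})$\\
$(w,w')$ in $F_{\iota-1}$ & $\sigma_1$ & $H$ & identity & $B_n(w)\cup B_n(w')$\\
$(y_{\iota-1},x_{\iota})$ & $\sigma_1$ & $H\cup B_n(x_{\iota})$ & (B) & $B_n(y_{\iota-1})$
\end{tabular}
\end{center}
The images of these steps are $(y_{\iota-3},\sigma_2x_{\iota-2})$, $(\sigma_2w,\sigma_2w')$, $(\sigma_2y_{\iota-2},\sigma_1x_{\iota-1})$, $(\sigma_1w,\sigma_1w')$ and $(\sigma_1y_{\iota-1},x_{\iota'})$, and they are in $\Phi$ by (I). The new sequence reaches $x_{\iota'}$ after as many steps as the old one needed to reach $x_\iota$, so it is shorter. This contradiction proves the claim.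

\emph{Total.} The derivation has at most $L=L_1+3\cdot2^\beta\,\bigl[L_2+(L_1+L_2+1)(L_3+3)\bigr]$ vertices.
\end{proof}

\begin{remark}
Sparsity is what bounds the episodes. If (F2) were dropped, so that the sets $Q_b\cap V_i$ could contain arbitrarily long paths, consider $\Phi(x,y,b)=E(x,y)\wedge Q(b,x)\wedge Q(b,y)$. It has no hubs, since $\Phi(x,y,b)$ makes $x$ a mark, and the ends of such a path are joined only by as many steps as the path is long.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:closure}]
For fixed $r$ the relation $d(x,y)\le r$ is first-order definable from $E$. So are, from $E,Q,C,\Phi$ and with $\bar c=(\bar a,u)$ as free variables: ``$z$ is a mark'' ($z$ is some $c_p$, or $Q(b,z)$ for some $b\in N_{n+1}(\bar c)$); ``$x$ is $r_*$-clear''; ``$\chi(x)=\chi(y)$'' (for all $b,b'\in N_{n+1}(\bar c)$, $C(b,b',x)\Leftrightarrow C(b,b',y)$); ``$x$ is a hub''; ``$(x,y)$ is a step''; and ``$v$ is reached from $u$ in at most $L$ steps''. As $r_*$ and $L$ do not depend on $\bar a,u$, the last is a single relation $\Phi^+(u,v,\bar a)$, tame by Corollary~\ref{cor:fo}. By Lemma~\ref{lem:bounded}, $X_0=\{v:\Phi^+(u,v,\bar a)\}$.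 So $X_0$ is admissible; it contains $u$ and is closed under $\Phi$, whence $\mathrm{cl}_\Phi(u)\subseteq X_0$. Lemma~\ref{lem:teleport} gives equality, so the relation in the theorem is $\Phi^+$.
\end{proof}

\section{Proofs of the main theorems}\label{sec:proofs}

Call a $\Sigma$-structure $\mathcal M$ with domain $V$ \emph{tame} if its predicates and the graphs of its functions of positive arity are tame relations; constants may be interpreted by arbitrary vertices.

\begin{proposition}\label{prop:tamemodel}
If $\mathcal M$ is a tame $\Sigma$-structure, every sequent provable in $\mathrm{RTC}_G$ over $\Sigma$ is valid in $(\mathcal M,\mathcal A)$.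
\end{proposition}

\begin{proof}
Treat constants as variables whose values may vary; this changes neither $\mathcal A$ nor the other symbols. We show that for every list $\bar x$ containing the free variables and constants of a term $t$ or formula $\varphi$, the relations $\{(\bar a,b):t[\bar a]=b\}$ and $\{\bar a:\varphi[\bar a]\}$ are tame. For terms, $f(t_1,\dots,t_m)=b$ is equivalent to $\exists b_1\dots b_m\,(\bigwedge_it_i=b_i\wedge f(b_1,\dots,b_m)=b)$, so Corollary~\ref{cor:fo} applies inductively; atomic formulas are unraveled by the same device. Connectives and quantifiers are covered by Corollary~\ref{cor:fo}. For $(\mathrm{RTC}_{x,y}\varphi)(t_0,t_1)$, rename so that $x,y$ are not in $\bar x$. By induction $\varphi$ defines a tame $\Phi(a,b,\bar a)$, and the formula holds at $\bar a$ if and only if $\exists b_0b_1\,(t_0=b_0\wedge t_1=b_1\wedge b_1\in\mathrm{cl}_{\Phi(\cdot,\cdot,\bar a)}(b_0))$, which is tame by Theorem~\ref{thm:closure}. Fixing all coordinates but one, we see that every set $\{a:\nu[x\mapsto a]\models\psi\}$ is admissible. Apply Proposition~\ref{prop:sound}.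
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
$(S)$ is provable in $\mathrm{CRTC}^\omega_G$ by Proposition~\ref{prop:cyclic}. Interpret $E,P,Q,C$ as in $M$ and $s$ by any vertex; this is a tame $\Sigma_0$-structure. It satisfies $\Gamma$ because $M$ is a frame, and $R(p),R(q)$ hold under every assignment by Proposition~\ref{prop:clE}. Since $Q\ne\emptyset$, some assignment makes $Q(p,q)$ true and falsifies $(S)$. By Proposition~\ref{prop:tamemodel}, $(S)$ is not provable in $\mathrm{RTC}_G$.
\end{proof}

For Theorem~\ref{thm:arity} we pack $E,Q,C$ into one ternary relation. There is room because $C(x,y,z)$ never holds for $x=y$ or $z=x$; these degenerate triples can carry $E$ and $Q$.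

\begin{proof}[Proof of Theorem~\ref{thm:arity}]
\emph{Translation.} Let $A(x,y,z)$ be the literal $G(x,y,z,\dots,z)$ if $\Sigma$ has a predicate $G$ of arity $m\ge3$, and otherwise the literal $g(x,y,z,\dots,z)\ne x$ for a function symbol $g$ of arity $m\ge3$. Put
\begin{align*}
E^\tau(x,y)&=A(x,x,y),\qquad Q^\tau(x,y)=\bigl(x\ne y\wedge A(x,y,x)\bigr),\\
C^\tau(x,y,z)&=\bigl(x\ne y\wedge z\ne x\wedge A(x,y,z)\bigr),\\
P^\tau(x,y)&=\exists x'\exists y'\bigl((x'=x\vee E^\tau(x',x))\wedge(y'=y\vee E^\tau(y',y))\wedge Q^\tau(x',y')\bigr).
\end{align*}
Let $w$ be a variable that does not occur in the proof graph of Section~\ref{sec:cyclic}. The translation $\tau$ replaces $s$ by $w$ and $E,Q,C,P$ by these formulas. Then $(S)^\tau$ has the form stated in the theorem, with $\varepsilon=E^\tau(x,y)$ and $\psi=Q^\tau(p,q)$.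

\emph{$(S)^\tau$ has a cyclic proof.} Outside the finite side derivations, the graph uses only cut, weakening, the right negation and left disjunction rules, substitution and unfolding. Their instances translate to instances of the same rules: no substitution affects $w$, and fresh variables stay fresh. Each side derivation proves a weakening of a valid first-order sequent; its translation is again valid, hence has a finite LK-derivation. Traces are unchanged, so Proposition~\ref{prop:cyclic} carries over.

\emph{The model.} Define $A_0\subseteq V^3$ by: $A_0(x,x,z)\Leftrightarrow E(x,z)$; and for $x\ne y$, $A_0(x,y,x)\Leftrightarrow Q(x,y)$ and $A_0(x,y,z)\Leftrightarrow C(x,y,z)$ if $z\ne x$. In the predicate case interpret $G$ by $\{(x,y,z,\dots,z):A_0(x,y,z)\}$. In the function case let $g(x,y,z,\dots)$ depend on its first three arguments only and equal $x$ if $\neg A_0(x,y,z)$, equal $y$ if $A_0(x,y,z)$ and $x\ne y$, and equal $z$ if $A_0(x,y,z)$ and $x=y$; in the last case $E(x,z)$, so $z\ne x$. In both cases the literal $A$ defines $A_0$, and $G$ or the graph of $g$ is quantifier-free definable from $E,Q,C$, hence tame. Interpret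 the other predicates as empty, the other functions of positive arity as first projections, and the constants by arbitrary vertices. This is a tame $\Sigma$-structure. In it $E^\tau$ defines $E$; $Q^\tau$ defines $Q$ because $Q$ is irreflexive; $C^\tau$ defines $C$ because $C(x,y,z)$ implies $P(x,y)$, hence $x\ne y$, and $C(x,y,x)$ never holds; and $P^\tau$ defines $P$ by (F3) and the symmetry of $E$. So $\Gamma^\tau$ holds, $R(p)^\tau$ and $R(q)^\tau$ hold for every value of $w$ by Proposition~\ref{prop:clE}, and $(S)^\tau$ is false whenever $Q(p,q)$. By Proposition~\ref{prop:tamemodel} it is not provable in $\mathrm{RTC}_G$ over $\Sigma$.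

Together with the known inclusion of $\mathrm{RTC}_G$ in $\mathrm{CRTC}^\omega_G$, this shows that $\mathrm{RTC}_G$ is strictly weaker over $\Sigma$. Every signature extending $\Sigma_0$ contains the ternary predicate $C$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BT}
Berardi and Tatsuta, 2017.

\bibitem{slides}
\emph{Induction, Transitive Closure and Cycles},
\texttt{https://www.cs.bgu.ac.il/\textasciitilde cliron/pubs/ASL-2018-slides.pdf}.

\end{thebibliography}
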